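# Rational continua and games with $\mathbf\Sigma^0_2$ payoff

## 1. The guess "$\mathbf\Sigma^1_2$-complete", tested on cones and stacked bars

Let $I=[0,1]$ and, for $2\le n\le\omega$, let $\mathcal C(I^n)$ be the hyperspace of continua (nonempty compact connected subsets) of $I^n$; here $I^\omega$ is the Hilbert cube. With the Hausdorff metric $d_H$ this is a compact metrizable, hence Polish, space.

**Definition 1.1.** A compact metrizable space $C$ is *rational* if every point of $C$ has a neighborhood basis consisting of sets with countable boundary. Neighborhoods and boundaries are taken in $C$ itself: $\partial N=\overline N\setminus\operatorname{int}N$, computed in $C$. "Countable" includes finite and empty. For $2\le n\le\omega$ let $\mathrm{RAT}_n=\{C\in\mathcal C(I^n):C\text{ rational}\}$.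

How complicated is the set $\mathrm{RAT}_n$? The problem is to find its exact descriptive complexity. It comes from "COMPLEXITY OF SETS AND BINARY RELATIONS IN CONTINUUM THEORY: A SURVEY" (http://users.dimi.uniud.it/~alberto.marcone/continuasurveyrevised.pdf), and two facts are quoted with it: $\mathrm{RAT}_n$ is $\mathbf\Sigma^1_2$, and it is $\mathbf\Pi^1_1$-hard.

Recall the classes. A set in a Polish space is $\mathbf\Sigma^1_1$ if it is the projection of a Borel set, $\mathbf\Pi^1_1$ if its complement is $\mathbf\Sigma^1_1$, $\mathbf\Sigma^1_2$ if it is the projection of a $\mathbf\Pi^1_1$ set, and $\mathbf\Delta^1_2$ if both it and its complement are $\mathbf\Sigma^1_2$. A set $A\subseteq Y$ is $\mathbf\Gamma$-hard if every $\mathbf\Gamma$ subset of every zero-dimensional Polish space is the preimage of $A$ under a continuous map into $Y$, and $\mathbf\Gamma$-complete if it is also in $\mathbf\Gamma$.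

A guess comes from counting quantifiers. We shall see (Lemma 4.1) that $C$ is rational iff for any two basic open sets with disjoint closures *there is* a countable closed $K\subseteq C$ which separates them in $C$. The existential quantifier ranges over closed sets, that is, over reals; "$K$ is countable" is a $\mathbf\Pi^1_1$ condition. This gives $\mathbf\Sigma^1_2$, and the guess is that $\mathrm{RAT}_n$ is $\mathbf\Sigma^1_2$-complete. Let us test on simple cases whether the quantifier "$\exists K$" does any work.

**Example 1.2 (arc and square).** An arc is rational: small intervals have boundaries of at most two points. The square $[0,1]^2$ is not. Let $x$ be its center and $N$ a neighborhood of $x$ inside a small disc around $x$. Every ray from $x$ starts in $\operatorname{int}N$ and leaves $\overline N$, so it meets $\partial N$ at a point other than $x$; distinct rays give distinct points, so $\partial N$ is uncountable.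

**Example 1.3 (cones).** For a nonempty compact $L\subseteq[0,1]$ let $\operatorname{Cone}(L)\subseteq I^2$ be the union of the segments from the apex $v=(\frac12,1)$ to the points $(t,0)$, $t\in L$. We claim that $\operatorname{Cone}(L)$ is rational iff $L$ is countable. Off the apex, describe a point by $(t,h)$: the segment it lies on, and its height.

If $L$ is uncountable, let $N$ be a neighborhood of $v$ whose closure contains no point of height $0$. Each of the segments meets $\partial N$ at a point other than $v$, so $\partial N$ is uncountable.

If $L$ is countable, then for $t\in L$ all but countably many balls around $t$ have a boundary sphere missing $L$, so $t$ has arbitrarily small clopen neighborhoods $G$ in $L$. The sets $\{(t',h'):t'\in G,\ |h'-h|<\delta\}$, for a point of height $h<1$ and small $\delta$, and the sets $\{v\}\cup\{(t',h'):h'>1-\delta\}$ for the apex, are small neighborhoods whose boundaries lie on at most two levels. Each level below the apex is a copy of $L$, so these boundaries are countable.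

The map $L\mapsto\operatorname{Cone}(L)$ is continuous, since $d_H(\operatorname{Cone}(L),\operatorname{Cone}(L'))\le d_H(L,L')$. By Hurewicz's theorem the countable sets form a $\mathbf\Pi^1_1$-complete subset of the space of nonempty compact subsets of $[0,1]$. So cones show again that $\mathrm{RAT}_2$ is $\mathbf\Pi^1_1$-hard. But within the cones rationality is only a $\mathbf\Pi^1_1$ condition: the separator is prescribed and "$\exists K$" does nothing.

**Example 1.4 (stacked bars).** Now a case with a choice of separators. Let $m\ge1$, let $W_k=[0,1]\times[2k,2k+1]$ for $0\le k\le m$ (*bars*), let $L_k\subseteq[0,1]$ be nonempty compact for $0\le k<m$, and let $H$ be the union of the bars and of the sets $L_k\times[2k+1,2k+2]$ (*strands*). When is there a countable closed $K\subseteq H$ with $H\setminus K=U\sqcup V$, $U,V$ open in $H$, $W_0\setminus K\subseteq U$ and $W_m\setminus K\subseteq V$? Exactly when *some* $L_k$ is countable.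

If $L_k$ is countable, cut at height $2k+\frac32$. For the converse, note first that a rectangle $W$ minus a countable set $K$ is connected. Given $p\ne q$ in $W\setminus K$, take a nondegenerate segment $M\subseteq W$ starting at the midpoint of $pq$, in a direction transversal to $pq$. The broken lines $p\,m\,q$, $m\in M$, meet pairwise only in $p,q$, so only countably many of them meet $K$. Hence each $W_k\setminus K$ lies in $U$ or in $V$, and there is $k$ with $W_k\setminus K\subseteq U$ and $W_{k+1}\setminus K\subseteq V$. A strand $\{t\}\times[2k+1,2k+2]$, $t\in L_k$, missing $K$ would be a connected set meeting both $U$ and $V$. So each of these disjoint strands meets $K$, and $L_k$ is countable.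

Here the real $K$ is found through an *integer* $k$. Imagine now each strand replaced by a smaller object with layers of its own. To cut the whole, choose a layer $k$; then *for every* strand of this layer choose a layer $k'$ inside it; and so on. The set $K$ is assembled from integer choices which answer universal choices. In other words, $K$ is a strategy in an infinite game, and countability of $K$ must become a condition on single runs of the game. This speaks against the guess, and in fact the answer lies strictly between the quoted bounds: outside $\mathbf\Pi^1_1$ but inside $\mathbf\Delta^1_2$.

## 2. The class $\Game\mathbf\Sigma^0_2$ and the theorems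

**Definition 2.1.** For a Polish space $Y$, a set $A\subseteq Y$ is in $\Game\mathbf\Sigma^0_2$ if there is a $\mathbf\Sigma^0_2$ set $F\subseteq Y\times\omega^\omega$ such that
$$A=\{y:\text{player I has a winning strategy in the game on }\omega\text{ in which I wins iff the play lies in }F_y\}.$$
The players alternate, I first; $F_y=\{x:(y,x)\in F\}$ is the *payoff*. A set $A\subseteq Y$ is *$\Game\mathbf\Sigma^0_2$-hard* if for every zero-dimensional Polish $Y'$ and every $\Game\mathbf\Sigma^0_2$ set $A'\subseteq Y'$ there is a continuous $f:Y'\to Y$ with $A'=f^{-1}(A)$; it is *$\Game\mathbf\Sigma^0_2$-complete* if it is hard and in the class.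

Moves may be taken from any countable set; a player may move several times in a row (the other makes dummy moves); moves violating purely combinatorial requirements are read as some fixed admissible move. All this is coding by natural numbers and does not change the class. The class is closed under continuous preimages: for continuous $f:Y'\to Y$, the preimage of $A$ is given by $\{(y',x):(f(y'),x)\in F\}$.

For example, every $\mathbf\Sigma^1_1$ set $\{y:\exists x\,(y,x)\in F\}$, $F$ closed, is in the class: I plays $x$, II makes dummy moves, and the payoff is closed. Its complement is also in the class: II plays $x$, and I wins iff $(y,x)\notin F$, an open payoff.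

**Theorem 2.2 (Main Theorem).** For $2\le n\le\omega$, the set $\mathrm{RAT}_n=\{C\in\mathcal C(I^n):C\text{ rational}\}$ is $\Game\mathbf\Sigma^0_2$-complete.

**Theorem 2.3.**
(a) The reduction can be chosen to take values in locally connected plane continua. So the set of rational Peano continua in $\mathcal C(I^n)$, $2\le n\le\omega$, is also $\Game\mathbf\Sigma^0_2$-complete.
(b) The upper bound holds for the rational compacta in $\mathcal K(Q)$ (the space of nonempty compact subsets), $Q$ any compact metrizable space. If $Q$ contains a disc, then the rational members of $\mathcal C(Q)$, and of $\mathcal K(Q)$, form a $\Game\mathbf\Sigma^0_2$-complete set.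
(c) $\mathrm{RAT}_n$ is $\mathbf\Delta^1_2$ (so not $\mathbf\Sigma^1_2$-complete). Its complement is not in $\Game\mathbf\Sigma^0_2$. It is not in the smallest $\sigma$-algebra containing the open sets and closed under the Suslin operation $\mathcal A$ (the C-sets); in particular it is neither $\mathbf\Pi^1_1$ nor $\mathbf\Sigma^1_1$.

Here a *Peano continuum* is a locally connected continuum. We use the Baire category theorem in this form: *a nonempty countable locally compact metrizable space has an isolated point.* Determinacy of $\mathbf\Sigma^0_2$ games (Wolfe) is used only for part (c).

## 3. Cantor–Bendixson rank and predicting a branch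

How can a single run of a game certify that a set is countable? This section gives the tool.

For compact $L$ let $L^{(0)}=L$, let $L^{(\alpha+1)}$ be $L^{(\alpha)}$ without its isolated points, and take intersections at limit stages. If $L$ is countable, each nonempty $L^{(\alpha)}$ has an isolated point, so the derivatives decrease strictly until they are empty. By compactness the first empty one does not occur at a limit stage. So for a nonempty countable compact $L$ there is a largest $\alpha$ with $L^{(\alpha)}\neq\emptyset$; all points of this $L^{(\alpha)}$ are isolated in it, so it is finite. Put $\operatorname{rk}(L)=(\alpha,m)$ with $m=|L^{(\alpha)}|\ge1$, and order pairs lexicographically; this is a well-ordering. For instance, a set of $m$ points has rank $(0,m)$, and $\{0\}\cup\{1/i:i\ge1\}$ has rank $(1,1)$. If $\emptyset\ne L'\subseteq L$ is compact, then $L'^{(\alpha)}\subseteq L^{(\alpha)}$ for all $\alpha$ by induction, so $\operatorname{rk}L'\le\operatorname{rk}L$.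

**Lemma 3.1.** If $L_1,L_2\subseteq L$ are disjoint nonempty compact subsets of a countable compact $L$, then $\min(\operatorname{rk}L_1,\operatorname{rk}L_2)<\operatorname{rk}L$.

*Proof.* Otherwise both ranks equal $\operatorname{rk}L=(\alpha,m)$. Then $L^{(\alpha)}\supseteq L_1^{(\alpha)}\sqcup L_2^{(\alpha)}$ has at least $2m>m$ points, a contradiction. $\square$

**Example 3.2 (a prediction game).** Let $L\subseteq2^\omega$ be nonempty and closed. In each round I predicts a bit, then II plays a bit. I wins iff II's bits at some time form a sequence which no point of $L$ extends, or only finitely many predictions are wrong. Then *$L$ is countable iff I has a winning strategy.* If $L$ is countable and $s$ is II's sequence so far, I predicts the bit $i$ for which the part of $L$ above $s^\frown i$ has the larger rank (a nonempty part beats an empty one). By Lemma 3.1, a wrong prediction either leaves $L$ or strictly lowers the rank of the remaining part; so there are finitely many. Conversely, fix a winning strategy. If II plays $x\in L$, then from some moment on $x$ follows the predictions, so $x$ is determined by the strategy and a finite initial part of $x$. There are countably many such $x$.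

## 4. Rationality as a game of cutting and predicting

Let $Q$ be compact metric and $\mathcal B$ a countable base of $Q$, closed under finite unions, with $\emptyset\in\mathcal B$. By compactness:

(4.1) *If $P\subseteq G$ with $P$ compact and $G$ open, there is $O\in\mathcal B$ with $P\subseteq O$ and $\overline O\subseteq G$. Disjoint compact sets are contained in members of $\mathcal B$ with disjoint closures.*

For compact $C\subseteq Q$ consider the condition

(S) *for all $O_1,O_2\in\mathcal B$ with $\overline{O_1}\cap\overline{O_2}=\emptyset$ there are a countable closed $K\subseteq C$ and disjoint sets $U,V$, open in $C$, with $C\setminus K=U\sqcup V$, $C\cap\overline{O_1}\subseteq U\cup K$ and $C\cap\overline{O_2}\subseteq V\cup K$,*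

and the stronger condition (S$^+$), where the last two inclusions are replaced by $C\cap\overline{O_1}\subseteq U$ and $C\cap\overline{O_2}\subseteq V$.

**Lemma 4.1.** For compact $C\subseteq Q$: $C$ is rational $\iff$ (S) $\iff$ (S$^+$).

*Proof.* **(S) implies rational.** Let $x\in C\cap W$, $W$ open in $Q$. By (4.1) choose $O_1,O_2\in\mathcal B$ with $x\in O_1$, $Q\setminus W\subseteq O_2$ and disjoint closures, and take $K,U,V$ from (S). Let $N=U\cup(O_1\cap C)$, an open subset of $C$ containing $x$. Let $y\in\overline N\setminus N$ (closure in $C$); then $y\notin U$. If $y\in\overline U$, then $y\notin V$, since $V$ is open in $C$ and disjoint from $U$; so $y\in K$. Otherwise $y\in C\cap\overline{O_1}\subseteq U\cup K$, so again $y\in K$. Hence $\partial N\subseteq K$ is countable. Moreover $N\cap O_2=\emptyset$: $O_1$ misses $O_2$, and $C\cap O_2\subseteq V\cup K$ misses $U$. So $N\subseteq W$.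

**Rational implies (S$^+$).** Cover the compact set $C\cap\overline{O_1}$ by the interiors (in $C$) of finitely many neighborhoods with countable boundaries and with closures missing $\overline{O_2}$. As $\partial(\operatorname{int}N)\subseteq\partial N$, and the boundary of a finite union is contained in the union of the boundaries, the union $U$ of these interiors has countable boundary. Put $K=\partial U=\overline U\setminus U$ and $V=C\setminus\overline U$. Since $\overline U$ misses $\overline{O_2}$, we get $C\cap\overline{O_2}\subseteq V$. Clearly (S$^+$) implies (S). $\square$

Now we let I build the separator. He keeps two growing open sets $A,B$ (approximating the two sides) and covers what is not yet decided by small sets $Z^i$ with disjoint closures. II picks one of them, and the game continues inside it. Following Example 3.2, I also predicts which one.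

**Definition 4.2 (the game $R(C)$).** First II plays $O_1,O_2\in\mathcal B$ with disjoint closures. Put $R_0=Q$, $A_0=O_1$, $B_0=O_2$. In round $n\ge1$, I plays $A_n,B_n,Z^1,\dots,Z^r\in\mathcal B$ ($r\ge0$), an index $e\in\{1,\dots,r\}$ if $r\ge1$, and a number $w\in\omega$. The combinatorial requirements are: $\overline{A_n}\cap\overline{B_n}=\emptyset$, the $\overline{Z^i}$ are pairwise disjoint, $\operatorname{diam}Z^i<2^{-n}$. Consider the conditions

1. $C\cap R_{n-1}\subseteq A_n\cup B_n\cup\bigcup_iZ^i$;
2. $C\cap R_{n-1}\cap\overline{A_{n-1}}\subseteq A_n$ and $C\cap R_{n-1}\cap\overline{B_{n-1}}\subseteq B_n$.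

If $r=0$ the game stops (the rest are dummy moves). Otherwise II picks $i\le r$, and $R_n=R_{n-1}\cap\overline{Z^i}$; this is a *deviation* if $i\neq e$.

*Role of $w$, and legality.* For closed $R$ and open $O$, "$C\cap R\subseteq O$" means $C\subseteq O\cup(Q\setminus R)$, an open condition on $C$. So for a given position and move, conditions 1 and 2 define an open set of $C$'s, which is a union $\bigcup_wD_w$ of closed sets fixed in advance. The move is *legal* iff $C\in D_w$: the number $w$ is a witness that turns an open condition into a closed one. *I wins iff all his moves are legal and either the game stops or there are only finitely many deviations.*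

*The payoff is $\mathbf\Sigma^0_2$.* "All moves are legal" is an intersection over the rounds of conditions closed in ($C$, play), since each depends only on a finite part of the play and is closed in $C$. "The game stops" is open, and "finitely many deviations" is $\mathbf\Sigma^0_2$.

**Proposition 4.3.** $C$ is rational iff I has a winning strategy in $R(C)$.

*Proof.* **($\Rightarrow$) From a countable separator to a strategy.** Let II play $O_1,O_2$, and take $K,U,V$ as in (S$^+$). I maintains, for the current $R,A,B$, the invariant
$$C\cap R\cap\overline A\subseteq U,\qquad C\cap R\cap\overline B\subseteq V,\tag{4.2}$$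
which holds at the start. In round $n$ he looks at $L=K\cap R$, which is compact and countable.

*The choice of the $Z^i$ and of $e$.* If $L=\emptyset$, let $r=0$. If $L\ne\emptyset$, it has small clopen balls around each of its points (Example 1.3). So it splits into finitely many nonempty disjoint clopen pieces $L_1,\dots,L_r$ of diameter $<2^{-n-1}$. By (4.1), applied to small metric neighborhoods of the $L_i$, there are $Z^i\in\mathcal B$ with $Z^i\supseteq L_i$, disjoint closures and diameters $<2^{-n}$. Let $e$ maximize $\operatorname{rk}L_e$.

*The choice of $A_n,B_n$.* Put
$$P'=\Big(C\cap R\setminus\big(V\cup\textstyle\bigcup Z^i\big)\Big)\cup(C\cap R\cap\overline A),\qquad Q'=\Big(C\cap R\setminus\big(U\cup\textstyle\bigcup Z^i\big)\Big)\cup(C\cap R\cap\overline B).$$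
These are compact. Since $K\cap R\subseteq\bigcup Z^i$, a point of $C\cap R$ outside $V\cup\bigcup Z^i$ is in $U$. With (4.2), $P'\subseteq U$, and similarly $Q'\subseteq V$. So $P'$ is disjoint from the compact set $C\setminus U$, which contains $Q'$, and $Q'$ is disjoint from the compact set $C\setminus V$. By (4.1) there are $A_n\supseteq P'$ and $B_n\supseteq Q'$ in $\mathcal B$ with disjoint closures, $\overline{A_n}\cap(C\setminus U)=\emptyset$ and $\overline{B_n}\cap(C\setminus V)=\emptyset$.

*Legality.* Condition 2 holds since $C\cap R\cap\overline A\subseteq P'\subseteq A_n$, and likewise for $B$. Condition 1 holds since a point of $C\cap R$ outside $\bigcup Z^i$ is not in $K$, so it is in $U$ or in $V$, hence in $P'$ or $Q'$. So a suitable $w$ exists. The invariant persists, since $C\cap\overline{A_n}\subseteq U$ and $C\cap\overline{B_n}\subseteq V$.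

*Finitely many deviations.* If II picks $i$, the new set $K\cap R\cap\overline{Z^i}$ is $L_i$, because the $\overline{Z^j}$ are disjoint and $L_j\subseteq Z^j$. Ranks never increase. If $i\ne e$, then by Lemma 3.1 and the choice of $e$, $\operatorname{rk}L_i=\min(\operatorname{rk}L_i,\operatorname{rk}L_e)<\operatorname{rk}L$. By well-ordering there are finitely many deviations, and I wins.

**($\Leftarrow$) From a strategy to (S).** Let $\tau$ be winning for I, and fix $O_1,O_2$. All moves $\tau$ makes are legal, since every position consistent with $\tau$ extends to a play won by I. For finite sequences $s$ of II's indices consistent with $\tau$, let $R_s$ be the region at $s$ ($R_\emptyset=Q$) and let $A_s,B_s,Z^i_s,e_s$ be $\tau$'s answer at $s$. Thus $R_{s^\frown i}=R_s\cap\overline{Z^i_s}$, and for each $m$ the $R_s$ with $|s|=m$ are finitely many and pairwise disjoint. Conditions 1 and 2 read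
$$C\cap R_s\subseteq A_s\cup B_s\cup\bigcup_iZ_s^i,\tag{4.3}$$
$$C\cap R_{s^\frown i}\cap\overline{A_s}\subseteq A_{s^\frown i},\quad C\cap R_{s^\frown i}\cap\overline{B_s}\subseteq B_{s^\frown i},\quad C\cap\overline{O_1}\subseteq A_\emptyset,\quad C\cap\overline{O_2}\subseteq B_\emptyset.\tag{4.4}$$

*The separator.* Let $K=\bigcap_m\bigcup_{|s|=m}(C\cap R_s)$, a compact set. Each $x\in K$ determines an infinite branch of indices. The regions along a branch have diameters tending to $0$, so a branch determines at most one point. Each branch has finitely many deviations, so after a finite part it follows the indices $e_s$ and is determined by $\tau$ and that finite part. Hence $K$ is countable.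

*The two sides.* For $x\in C\setminus K$, the $s$ with $x\in R_s$ form a finite chain of initial segments of a longest one, $s(x)$. Then $x\notin\bigcup_i\overline{Z^i_{s(x)}}$. So by (4.3) and $\overline{A_s}\cap\overline{B_s}=\emptyset$, $x$ lies in exactly one of $A_{s(x)},B_{s(x)}$. Put $x$ into $U$ or $V$ accordingly.

*$U$ is open in $C$.* Let $x\in U$, $s=s(x)$, $m=|s|$. If $x\in\overline{B_{s|l}}$ for some $l\le m$, then by (4.4), inductively, $x\in\overline{B_s}$, contradicting $x\in A_s$. So there is a neighborhood $N$ of $x$ missing all $\overline{B_{s|l}}$, $l\le m$, and all of the finitely many closed sets $R_t$ with $|t|\le m+1$ and $x\notin R_t$. Let $y\in N\cap C$. If $|t|\le m+1$ and $y\in R_t$, then $x\in R_t$, so $t=s|l$ for some $l\le m$. So $y$ is in no $R_t$ with $|t|=m+1$, hence $y\notin K$; and $s(y)=s|l$ for some $l\le m$. As $y\notin B_{s|l}$, we get $y\in U$. In the same way $V$ is open.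

*(S) holds.* If $x\in C\cap\overline{O_1}\setminus K$, then $x\in A_\emptyset$ and, inductively by (4.4), $x\in A_{s(x)}$. So $x\in U$. Similarly for $O_2$ and $V$. By Lemma 4.1, $C$ is rational. $\square$

Hence $\mathrm{RAT}_n\in\Game\mathbf\Sigma^0_2$. Connectedness of $C$ was not used.

**Remark 4.4 (the game without predictions).** The first game one would write down has the same moves without $e$, and asks of I only legality. It does not see countability. Let $C$ be the cone over a Cantor set $L$, which is not rational. The neighborhoods in Example 1.3 exist (Cantor sets have small clopen sets), and their boundaries lie on finitely many levels. Repeating the proof of (S$^+$) with them gives $U,V$ and a compact $K$ contained in finitely many copies of $L$, one on each of finitely many levels, so $K$ has small clopen sets. The choice of moves in ($\Rightarrow$) uses only that $K\cap R$ splits into small clopen pieces, so I makes legal moves forever and wins. The converse fails exactly at the sentence where $K$ is shown to be countable.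

## 5. A normal form in which II only plays bits

For hardness it is enough to reduce one well-chosen complete game. Let $\mathrm{Pos}=(\omega\times\{0,1\})^{<\omega}$ and $z\subseteq\mathrm{Pos}$, viewed as a point of $2^{\mathrm{Pos}}$.

**Definition 5.1.** In the game $G(z)$, in round $k$ I plays $i_k\in\omega$ and then II plays $j_k\in\{0,1\}$. I wins iff some position $((i_0,j_0),\dots,(i_{k-1},j_{k-1}))$, $k\ge0$, is in $z$, or only finitely many $j_k$ equal $1$. Let $\mathrm{Win}$ be the set of $z$ such that I has a winning strategy in $G(z)$.

If $\emptyset\in z$, I has won at once. If $z=\emptyset$, II wins by always playing $1$.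

**Lemma 5.2.** For each zero-dimensional Polish $Y$ and each $\Game\mathbf\Sigma^0_2$ set $A\subseteq Y$ there is a continuous $y\mapsto z_y$ with $y\in A\iff z_y\in\mathrm{Win}$.

The obvious simulation codes a move $a\in\omega$ of II by $a$ zeros and a one. It fails at once: then every simulated run contains infinitely many ones, whoever should win. Ones must be reserved for progress of II. So II stays silent (plays zeros) while *I* reveals, bit by bit, his whole strategy from the current position; II speaks only when he can exhibit a continuation on which a certain counter has grown.

*Proof.* **Step 1 (a counter for the payoff).** We may take $Y\subseteq\omega^\omega$ closed. Let $A$ be given by $F=\bigcup_nF_n$ with $F_n$ closed, and let $T_n$ be trees such that for $y\in Y$: $(y,x)\in F_n\iff\forall l\ (y|l,x|l)\in T_n$. Let $G_y$ be the game with payoff $F_y$ (I plays $x(0)$, II plays $x(1)$, etc.). For a finite sequence $s$ put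
$$c_y(s)=\min\big(\{|s|\}\cup\{n:(y|\,|s|,s)\in T_n\}\big).$$
It is nondecreasing along each $x$. Let $s\subset s'$ and $c_y(s')=n$. If $(y|\,|s'|,s')\in T_n$, then $(y|\,|s|,s)\in T_n$ and $c_y(s)\le n$. Otherwise $n=|s'|\ge|s|\ge c_y(s)$. And *$c_y$ is bounded along $x$ iff $x\in F_y$*: if $(y,x)\in F_n$, then $c_y\le n$ along $x$. Conversely, if $c_y$ is eventually constant $=n$, then for all large $l>n$ the value $n$ is not $|x|l|=l$, so $(y|l,x|l)\in T_n$; hence this holds for all $l$, and $(y,x)\in F_n$.

**Step 2 (reading a play of $G(z_y)$).** Enumerate $\omega^{<\omega}=\{t_m:m\in\omega\}$. A play is read in *stages*. A stage has a base position $s$ of even length in $G_y$ (so I is to move); initially $s=\emptyset$. In round $m$ of the stage, I plays a number read as $\pi(t_m)$, his answer from $s$ after II's further moves $t_m$. II answers $0$ to go on, or $1$ to *challenge*. After a challenge in round $m$, I's moves are dummies, and II plays $a$ zeros and then a $1$, which *claims* $t=t_a$. The claim is *legitimate* if $|t|\ge1$, all $t|l$ with $l<|t|$ are among $t_0,\dots,t_m$, and $c_y(s')>c_y(s)$ for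
$$s'=s^\frown\big(\pi(t|0),t(0),\dots,\pi(t|(|t|-1)),t(|t|-1)\big).$$
After a legitimate claim a new stage with base $s'$ begins. Let $z_y$ be the set of positions which complete an illegitimate claim, all previous claims being legitimate. Whether $p\in z_y$ depends on finitely many coordinates of $y$, so $y\mapsto z_y$ is continuous.

**Step 3 (if I wins $G_y$, he wins $G(z_y)$).** Let $\rho$ be a winning strategy in $G_y$. In each stage I plays the $\pi$ given by $\rho$ from the base; so all bases are $\rho$-consistent. Suppose II plays infinitely many ones and $z_y$ is never met. Then there are infinitely many claims, all legitimate, hence infinitely many stages. The bases form an infinite $\rho$-consistent play along which $c_y$ is unbounded, so it is not in $F_y$, a contradiction.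

**Step 4 (if I wins $G(z_y)$, he wins $G_y$).** Let $\tau$ be winning for I in $G(z_y)$. In $G_y$, I keeps on the side a $\tau$-consistent beginning of a stage with base the current $s$. He answers II by the $\pi$ which $\tau$ reveals when II answers $0$ forever in this stage, until a position $s'$ with I to move and $c_y(s')>c_y(s)$ occurs. It is obtained from $s$ by some $t$ of II's moves, $|t|\ge1$. Then in $G(z_y)$ let II wait with zeros until all $t|l$, $l<|t|$, have been treated, challenge, and claim $t$. The values of $\pi$ revealed up to the challenge are the ones used, so the claim is legitimate, and a new stage with base $s'$ starts. If $c_y$ were unbounded along the play of $G_y$, it would be unbounded on its even positions. Then there would be infinitely many stages, giving a $\tau$-consistent play with infinitely many ones which avoids $z_y$, a contradiction. So the play is in $F_y$. $\square$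

## 6. The plane continua $X_z$: walls, gates and boxes

We build $X_z\subseteq[0,1]^2$ imitating Example 1.4: a *box* of type $p\in\mathrm{Pos}$ has infinitely many walls, and between walls $k$ and $k+1$ there is a channel row containing smaller boxes of types $p^\frown(k,0)$ and $p^\frown(k,1)$. To cut a box, choose a channel row $k$ and cut all boxes in it. There are two differences from Example 1.4. First, solid bars are not allowed, since a set containing an open piece of the plane is not rational (Example 1.2). Our walls consist of $*$ cells, in which everything hangs together through four *gates*, and the gates are themselves boxes of type $\emptyset$. Second, a channel row contains one box for the answer $0$ but several for the answer $1$. Remark 7.5 shows what goes wrong with one of each, and Section 8 uses two.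

**Cells.** A *cell* is a $7$-adic closed square $[\frac a{7^j},\frac{a+1}{7^j}]\times[\frac b{7^j},\frac{b+1}{7^j}]$ with a type: $*$, $\mathsf h$ (*hole*), or $(p,\mathrm{hor})$, $(p,\mathrm{ver})$ with $p\in\mathrm{Pos}$ (*boxes*). The root is $([0,1]^2,*)$. Holes have no children. Below we use coordinates in which the cell is $[0,1]^2$; for ver boxes we additionally interchange the coordinates (and children of ver boxes that would be hor become ver). So only hor boxes are described.

**$*$ cell.** It has $49$ children $[\frac a7,\frac{a+1}7]\times[\frac b7,\frac{b+1}7]$. The type is $*$ if $a\ne3$ and $b\neq3$; it is $(\emptyset,\mathrm{hor})$ for $(a,b)=(1,3),(5,3)$ and $(\emptyset,\mathrm{ver})$ for $(3,1),(3,5)$; the other nine are holes. The four boxes are the *gates*. The $36$ $*$ children form four $3\times3$ *blocks*. A hor gate has $*$ cells above and below it (its *attached* sides) and holes at its left and right; for a ver gate the attached sides are left and right. So the gates connect the four blocks cyclically.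

**Box of type $p\notin z$.**
* Bottom row: seven $*$ cells of side $\frac17$ in $[0,1]\times[0,\frac17]$ (*wall* $w_\omega$).
* For $k\ge0$, *strip* $k$ is $[0,1]\times[\frac17+6\cdot7^{-k-2},\frac17+6\cdot7^{-k-1}]$, divided into squares of side $s_k=7^{-k-2}$: columns $a=0,\dots,7^{k+2}-1$, rows $b=7^{k+1}+6,\dots,7^{k+1}+41$. Its lowest row $b=7^{k+1}+6$ is the *channel row*: column $1$ has type $(p^\frown(k,0),\mathrm{hor})$, every other column $\equiv1\pmod7$ has type $(p^\frown(k,1),\mathrm{hor})$, all other columns are holes. The other $35$ rows consist of $*$ cells (*wall* $w_k$).
* The strips fill $[0,1]\times(\frac17,1]$. Put $E=[0,1]\times\{\frac17\}$ and $J=\emptyset$.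

For instance, strip $0$ consists of the rows $13,\dots,48$ of a $49\times49$ grid. Its channel row is row $13$, with a box of type $p^\frown(0,0)$ in column $1$ and boxes of type $p^\frown(0,1)$ in columns $8,15,22,29,36,43$.

**Box of type $p\in z$.** With squares of side $\frac17$: the top row (*wall* $w_0$) and the bottom row (*wall* $w_\omega$) consist of $*$ cells, the other $35$ squares are holes. Put $J=\{\frac37\}\times[\frac17,\frac67]$ and $E=\emptyset$. Such a box can be cut at a single point of the thread $J$.

Put $E_c=J_c=\emptyset$ for $*$ cells $c$. We note: all boxes have side $\le\frac17$. Every box has as left and right neighbors (below and above for ver) sibling holes of the same size. Two cells are either nested, and then comparable in the tree, or have disjoint interiors. There are finitely many cells of each side length.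

**The continuum.** For a nonhole cell $c$ let $F_0(c)=c$ and
$$F_{n+1}(c)=E_c\cup J_c\cup\bigcup\{F_n(c'):c'\text{ a nonhole child of }c\}.$$
These sets are compact (children accumulate only on $E_c$) and decrease with $n$, by induction from $F_1(c)\subseteq c$. Put $X_c=\bigcap_nF_n(c)$ and $X=X_z=X_{\mathrm{root}}$. Then
$$X_c=E_c\cup J_c\cup\bigcup\{X_{c'}:c'\text{ a nonhole child of }c\}.\tag{6.1}$$
Here $\supseteq$ is clear. Let $q\in X_c\setminus(E_c\cup J_c)$. For each $n$ there is a nonhole child $c'$ with $q\in F_n(c')$. Off $E_c$ the children are locally finite, so one $c'$ serves for infinitely many $n$, hence for all $n$.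

(6.2) *Each $q\in X$ has a chain $\mathrm{root}=c_0\supset c_1\supset\cdots$ of nonhole cells containing it, each a child of the previous one, which is infinite or ends with $q\in E_{c_m}\cup J_{c_m}$. Conversely such points are in $X$.* The first part is (6.1). For an infinite chain, $q\in F_0(c_n)\subseteq F_1(c_{n-1})$ and so on up to $q\in F_n(c_0)$, for every $n$; the other case is (6.1) again.

(6.3) *If $e$ is a nonhole cell, $X\cap\operatorname{int}e=X_e\cap\operatorname{int}e$; if $h$ is a hole, $X\cap\operatorname{int}h=\emptyset$.* Let $q\in X$ be in the interior of a cell $e$, and let $\mathrm{root}=d_0\supset\cdots\supset d_r=e$ be the ancestors of $e$. The sets $E_d,J_d$ miss the interiors of the children of $d$, and the only child of $d_i$ containing $q$ is $d_{i+1}$. So inductively, by (6.1), $q\in X_{d_i}$ for all $i\le r$ and $e$ is not a hole. The inclusion $X_e\subseteq X$ follows from (6.1).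

**Lemma 6.1.** Each $X_c$ is a continuum containing the four corners of $c$; the map $z\mapsto X_z\in\mathcal C(I^2)$ is continuous.

*Proof.* **Step 1 (connectedness).** By induction on $n$, for all nonhole $c$ simultaneously, $F_n(c)$ contains the corners of $c$ and is connected. This is clear for $n=0$. For $n+1$: the children of $c$ at its corners are $*$ cells, so $F_{n+1}(c)$ contains the corners. Connectedness:
* $*$ cells: adjacent $*$ children share corners, so each block gives a connected set. Each gate shares corners with the $*$ cells at its two attached sides, so the gates connect the four blocks.
* Boxes, type $\notin z$: the cells of $w_k$ are connected via corners. A box in channel row $k$ shares its top corners with cells of $w_k$. It shares its bottom corners with cells of $w_{k+1}$, since strip $k+1$ begins right below it with $*$ cells of side $s_{k+1}=s_k/7$, and these corners have coordinates that are multiples of $s_{k+1}$. So the union over all strips is connected. Its closure contains $E$, so adding $E$ leaves it connected. Finally $E$ contains the top corners of the cells of $w_\omega$, which are connected to each other via corners.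
* Boxes, type $\in z$: each of the two rows is connected via corners, and $J$ joins corners of cells of the two rows.

So $X_c$ is a decreasing intersection of continua containing the corners of $c$, hence a continuum containing them.

**Step 2 (continuity).** Let $\varepsilon\in(0,1]$. Iterating (6.1), $X$ is the union of the $E_d,J_d$ with $d$ a nonhole cell of side $\ge\varepsilon$ and of the $X_c$, $c$ nonhole of side $<\varepsilon$ with parent of side $\ge\varepsilon$. Replacing each of these (nonempty) $X_c$ by $c$ changes $X$ by at most $\sqrt2\varepsilon$ in Hausdorff distance. The result depends only on $z\cap P_\varepsilon$, where $P_\varepsilon$ is the set of $p=((k_0,j_0),\dots)\in\mathrm{Pos}$ with $7^{-\sum(k_i+2)}\ge\varepsilon$. Indeed, the children of a box of type $p$ are determined by whether $p\in z$, and a box of type $p$ has side at most $7^{-\sum(k_i+2)}$. The set $P_\varepsilon$ is finite. So if $z\cap P_\varepsilon=z'\cap P_\varepsilon$, then $d_H(X_z,X_{z'})\le2\sqrt2\varepsilon$. $\square$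

## 7. If $z\in\mathrm{Win}$, countable sets cut $X_z$ into small pieces

Let $\tau$ be a winning strategy for I in $G(z)$. The plan: $\tau$ tells us how to cross a box from its left hole to its right hole meeting $X$ in a countable set. Then we take a fine grid of lines, which meet $X$ only in boxes up to finitely many points, and reroute the lines in these boxes.

**Step 1 (crossing continua).** Let $c$ be a box of type $p$, where $p$ is a position consistent with $\tau$ with no proper initial segment in $z$. In coordinates of $c$ its two sibling holes are $c_l=[-1,0]\times[0,1]$ and $c_r=[1,2]\times[0,1]$; let $M_c=c_l\cup c\cup c_r$. We define a continuum $A_c\subseteq M_c$ containing the centers $(-\frac12,\frac12)$ and $(\frac32,\frac12)$ of the holes.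
* If $p\in z$: $A_c=[-\frac12,\frac32]\times\{\frac12\}$.
* If $p\notin z$ and $k=\tau(p)$: let $y_k$ be the height of the center of channel row $k$. Then $A_c$ consists of the segments from $(-\frac12,\frac12)$ to $(0,y_k)$ and from $(1,y_k)$ to $(\frac32,\frac12)$, and of $[0,1]\times\{y_k\}$, in which, for each box $c'$ of the channel row (column $a\equiv1$ mod $7$), the part between the centers of its neighbor holes (columns $a\pm1$) is replaced by $A_{c'}$.

To make sense of this recursion, put $A^0_c=M_c$. Let $A^{n+1}_c$ be as above with $A^n_{c'}$ in place of $A_{c'}$ (for $p\in z$, $A^n_c$ is the segment for $n\ge1$), and let $A_c=\bigcap_nA^n_c$. The boxes $c'$ have types $p^\frown(k,j)$, consistent with $\tau$ and without proper initial segments in $z$, so the definition proceeds. By induction on $n$, the $A_c^n$ are continua containing the two centers (the pieces fit together at the centers of the neighbor holes of the $c'$), and $A^{n+1}_c\subseteq A^n_c$, starting from $A^1_c\subseteq M_c=A^0_c$. So $A_c$ is a continuum containing the two centers. The recursive description holds for the $A_c$ themselves: a channel row has finitely many boxes, and the intersection of a decreasing sequence of finite unions of decreasing compact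 sets is the union of the intersections.

**Lemma 7.1.** $A_c\cap X$ is countable.

*Proof.* Unwinding the recursive description, a point $q\in A_c\cap X$ is of one of three kinds.

(i) *$q$ is on a polygonal piece of some stage, at a box $c$ (renamed) of type $p\notin z$.* This is impossible. The pieces lie in interiors of holes, in relatively open common sides of adjacent holes of the channel row, or at the points $(0,y_k),(1,y_k)$. Interiors of holes miss $X$ by (6.3). A point in the relatively open common side of two adjacent holes of the channel row is in $\operatorname{int}c$, not on $E_c$, $J_c=\emptyset$, and it is in no nonhole child of $c$; so it is not in $X$ by (6.3) and (6.1). Now let $q=(0,y_k)$. It is in the interior of $c_l\cup c$, hence of the parent $e$ of $c$. We have $q\notin E_e\cup J_e$: if $e$ is a $*$ cell, both are empty. If $e$ is a box, it has box children, so $J_e=\emptyset$, and $c$ lies in a strip of $e$, which is disjoint from $E_e$. The only nonhole child of $e$ containing $q$ is $c$. Inside $c$, $q\notin E_c\cup J_c$, and the only child containing $q$ is the hole in column $0$. So $q\notin X_c$, and by (6.3) for $e$ and (6.1), $q\notin X$. The same works for $(1,y_k)$, as the last column is $\equiv6$ mod $7$,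 a hole.

(ii) *$q$ is on the segment of a box of type $p\in z$.* By the same arguments the only point of $X$ on this segment is the point $(\frac37,\frac12)$ of $J$. Indeed, inside the box the segment runs through the middle row, which consists of holes; its parts in $c_l,c_r$ lie in interiors of holes, and the points $(0,\frac12)$, $(1,\frac12)$ are treated like $(0,y_k)$. The boxes reached by the recursion are countably many, so (ii) gives countably many points.

(iii) *$q$ is in infinitely many nested $M_{c_i}$, with $c_{i+1}$ in the channel row of $c_i$ chosen by $\tau$.* Such a sequence corresponds to an infinite play consistent with $\tau$ and avoiding $z$, where column $1$ means $j=0$ and the other box columns mean $j=1$. As $\tau$ is winning, from some moment on column $1$ is taken. So there are countably many such sequences. Each gives one point, since the diameters of the $M_{c_i}$ tend to $0$. $\square$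

**Step 2 (lines which meet $X$ only in gates, up to finitely many points).** Fix $n\ge1$. Let $\ell\subseteq[0,1]^2$ be one of the $2\cdot7^n$ horizontal or vertical segments across the square whose constant coordinate is $(i+\frac12)7^{-n}$, $0\le i<7^n$. Since $\frac12=0.333\ldots$ in base $7$, this coordinate is not a $7$-adic rational, and its $7$-adic digits after the $n$-th are all $3$. Hence $\ell$ meets a cell iff it meets its interior, and $\ell$ bisects every cell of side $\le7^{-n}$ that it meets. Call a cell *small* if its side is $<7^{-n}$.

(7.1) *If a small box $c$ meets $\ell$, its parent $d$ is a $*$ cell of side $\le7^{-n}$, $\ell$ bisects $d$, and $c$ is a gate of $d$ crossed by $\ell$ through its center in the direction from one sibling hole to the other.* Suppose $d$ is a box. In coordinates of $d$, $c$ is in a channel row, of index $7^{k+1}+6\equiv6$, and in a column $\equiv1$ (mod $7$). Let $7^{-m}$ be the side of $c$; then $m>n$. Since $d$ is a $7$-adic square of side at least $7^{1-m}$, the residue mod $7$ of the local row (column) index of $c$ is the $m$-th $7$-adic digit of the corresponding global coordinate of interior points of $c$. Now $\ell$ contains interior points of $c$, and the $m$-th digit of its constant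 coordinate is $3$. So the row or the column index of $c$ would be $\equiv3$, a contradiction. Hence $d$ is a $*$ cell of side $7\cdot7^{-m}\le7^{-n}$, so $\ell$ bisects it. The nonhole cells in its middle row are the two hor gates, and those in its middle column are the two ver gates.

(7.2) *Let $\mathcal G(\ell)$ be the set of small boxes meeting $\ell$ without small box proper ancestors. Then $\ell\cap X\subseteq\Phi\cup\bigcup\mathcal G(\ell)$ with $\Phi$ finite.* Let $q\in\ell\cap X$ and take a chain as in (6.2). If it contains a small box, the first one is in $\mathcal G(\ell)$. Suppose it contains none. If the chain is infinite, eventually its cells are $*$ cells of side $\le7^{-n}$, bisected by $\ell$. But the nonhole children of such a cell meeting $\ell$ are gates, which are small boxes, a contradiction. So the chain ends at a box of side $\ge7^{-n}$ with $q\in E\cup J$ for this box. There are finitely many such boxes. And $\ell$ meets each $E$ and each $J$ in at most one point: it misses a parallel $E$ or $J$, these having a $7$-adic rational constant coordinate.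

**Step 3 (rerouting the lines).** For $g\in\mathcal G(\ell)$ let $I_g\subseteq\ell$ be the closed segment between the centers of the two sibling holes adjacent to $g$; then $\ell\cap g\subseteq\operatorname{relint}I_g$.

*The $I_g$ are pairwise disjoint.* For two gates of the same parent this is clear: the segments run between the centers of columns (or rows) $0,2$ and $4,6$. If the parents $d,d'$ have disjoint interiors, it holds since $I_g\subseteq\operatorname{int}d$. Parents $d'\subsetneq d$ cannot occur: $d'$ would lie in a nonhole child of $d$ meeting $\ell$, which is a gate of $d$, a small box. It would be a proper ancestor of a member of $\mathcal G(\ell)$.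

The $g\in\mathcal G(\ell)$ are gates, by (7.1), so they have type $\emptyset$. Hence $A_g$ is defined, and it contains the endpoints of $I_g$. Let
$$\ell_0=\ell\setminus\bigcup_{g\in\mathcal G(\ell)}\operatorname{relint}I_g,\qquad\tilde\ell=\ell_0\cup\bigcup_{g\in\mathcal G(\ell)}A_g.$$

**Lemma 7.2.** $\tilde\ell$ is a continuum, contains the endpoints of $\ell$, lies within distance $\frac12 7^{-n-1}<\frac127^{-n}$ of $\ell$, and $\tilde\ell\cap X$ is countable.

*Proof.* *Closed.* $\ell_0$ is closed, and there are finitely many $g$ of each size. Let $q=\lim q_i$, $q_i\in A_{g_i}$ with distinct $g_i$. Then $\operatorname{diam}M_{g_i}\to0$, so the $I_{g_i}\subseteq M_{g_i}$ converge to $q$ and $q\in\ell$. If $q\in\operatorname{relint}I_g$ for some $g$, then $I_{g_i}$ would meet $I_g$ for all large $i$, contradicting disjointness. So $q\in\ell_0$.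

*Connected.* Suppose $\tilde\ell=P_1\sqcup P_2$ with $P_i$ closed and nonempty. Each $A_g$, being connected, is in one $P_i$. Let $P_i'=(P_i\cap\ell_0)\cup\bigcup\{I_g:A_g\subseteq P_i\}$. Then $P_1',P_2'$ are nonempty and cover $\ell$. They are disjoint, because the $I_g$ are disjoint and $I_g\cap\ell_0$ consists of the endpoints of $I_g$, which lie in $A_g$. They are closed: a limit of points of distinct $I_{g_j}$ with $A_{g_j}\subseteq P_i$ is also a limit of points of the $A_{g_j}$, hence in $P_i$, and it is in $\ell_0$ as before. This contradicts the connectedness of $\ell$.

*Position.* The endpoints of $\ell$ are on the boundary of $[0,1]^2$, and each $I_g$ is in the interior of a cell, so the endpoints are in $\ell_0$. Since $\ell$ bisects $M_g\supseteq A_g$ lengthwise and $g$ has side $\le7^{-n-1}$, the distance bound follows.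

*Countable.* By (7.2) and $\ell\cap g\subseteq\operatorname{relint}I_g$, we have $\ell_0\cap X\subseteq\Phi$. Lemma 7.1 applies to the countably many $A_g$. $\square$

Let $\Gamma_n=\bigcup_\ell\tilde\ell$, a finite union; it is a closed set with $\Gamma_n\cap X$ countable.

**Step 4 (the rerouted grid still has a fine mesh).** We use the well-known crossing lemma (Maehara).

**Lemma 7.3.** Paths $h=(h_1,h_2),v=(v_1,v_2):[-1,1]\to[-1,1]^2$ with $h_1(\pm1)=\pm1$ and $v_2(\pm1)=\pm1$ intersect.

*Proof.* Otherwise $m(s,t)=\max(|h_1(s)-v_1(t)|,|h_2(s)-v_2(t)|)>0$ for all $s,t$. Apply Brouwer's theorem to the map $(s,t)\mapsto\frac1{m(s,t)}(v_1(t)-h_1(s),\,h_2(s)-v_2(t))$ of $[-1,1]^2$ to itself. Its values have maximum norm $1$, so a fixed point has $|s|=1$ or $|t|=1$. But for $s=-1$ ($s=1$) the first coordinate of the image is $\ge0$ ($\le0$), and for $t=-1$ ($t=1$) the second one is $\ge0$ ($\le0$), a contradiction. $\square$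

(7.3) *Components of $[0,1]^2\setminus\Gamma_n$ have diameter $\le2\sqrt2\cdot7^{-n}$.* Let $O$ be a component; it is open in $[0,1]^2$ and path connected. Suppose $a,b\in O$ have second coordinates $a_2>b_2$ differing by more than $2\cdot7^{-n}$. The interval $[b_2+\frac127^{-n},a_2-\frac127^{-n}]$ has length $>7^{-n}$ and lies in $[\frac127^{-n},1-\frac127^{-n}]$. So it contains one of the numbers $(i+\frac12)7^{-n}$, that is, there is a horizontal $\ell$ at distance $\ge\frac127^{-n}$ below $a$ and above $b$. Take a path in $O$ from $b$ to $a$, and prolong it by vertical segments from $b$ down and from $a$ up to the sides of the square. It joins bottom to top. It misses $\tilde\ell$: the path in $O$ misses $\Gamma_n$, and by the distance bound in Lemma 7.2 all heights of $\tilde\ell$ are strictly between $b_2$ and $a_2$. The path also misses the union of the traces on the square of sufficiently small balls centered at points of $\tilde\ell$. This union is connected, since $\tilde\ell$ is and each trace is convex and contains its center; it is relatively open, hence path connected. It contains the endpoints of $\ell$, so it contains a path from the left side to the right side. We get disjoint paths joining the two pairs of opposite sides,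 contradicting Lemma 7.3. The same holds for the first coordinate with vertical lines.

**Proposition 7.4.** If $z\in\mathrm{Win}$, then $X_z$ is rational.

*Proof.* Let $x\in X$ and $\varepsilon>0$. Choose $n$ with $2\sqrt2\cdot7^{-n}<\varepsilon$, and let $B$ be the open $\varepsilon$-ball around $x$. Let $U$ be the union of the components of $[0,1]^2\setminus\Gamma_n$ meeting $B$. Then $U$ is open in $[0,1]^2$, and $\overline U\setminus U\subseteq\Gamma_n$, since a component not contained in $U$ is open and disjoint from $U$. By (7.3) $U$ is contained in the $2\varepsilon$-ball around $x$. Let $N$ be the closure of $X\cap U$ in $X$.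

*$N$ is a neighborhood of $x$ in $X$.* A nonempty open subset of the nondegenerate continuum $X$ is locally compact without isolated points, hence uncountable. Since $X\cap\Gamma_n$ is countable, $X\cap B\setminus\Gamma_n$ is dense in $X\cap B$. It is contained in $X\cap U$, because a point of $B\setminus\Gamma_n$ lies in a component meeting $B$. So $X\cap B\subseteq N$.

*Its boundary is countable.* As $X\cap U$ is open in $X$, the boundary of $N$ in $X$ is contained in $N\setminus U\subseteq X\cap\Gamma_n$. Finally, $N$ lies in the closed $2\varepsilon$-ball around $x$, and $\varepsilon$ was arbitrary. $\square$

**Remark 7.5 (one box per answer is not enough).** Change the construction so that in each channel row only columns $1$ and $8$ are boxes, of types $p^\frown(k,0)$ and $p^\frown(k,1)$, all other columns being holes. Sections 6 and 7 go through with the same proofs; the only place where "$\tau$ is winning" is used is case (iii) of Lemma 7.1. Let $z$ be the set of positions in which some $j_i=0$. II wins $G(z)$ by always playing $1$, so $z\notin\mathrm{Win}$. Let $\tau$ be the strategy which always plays $0$. A play consistent with $\tau$ and avoiding $z$ must have all $j_i=1$, so there is only one, and case (iii) contributes at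 most one point to each $A_c$. So the modified continuum is rational although $z\notin\mathrm{Win}$. A single box for the answer $1$ does not make ones costly; two disjoint boxes will, through Lemma 3.1.

## 8. If $z\notin\mathrm{Win}$, no countable set separates two corners

We show the contrapositive: from a countable separator of two corners of $X=X_z$ we produce a winning strategy for I in $G(z)$. The walls must not be cut for free. For this we single out in each $*$ cell a Cantor-like set.

Let $D\subseteq[0,1]$ be the Cantor set of numbers with a $7$-adic expansion without digit $3$. We have $0,1\in D$ and $D=\bigcup_{a\in\{0,1,2,4,5,6\}}\frac{a+D}7$, so also $D\subseteq\bigcup_{a<49}\frac{a+D}{49}$. For a $*$ cell $\sigma$ let $S_\sigma\subseteq X_\sigma$ be the set of points with an infinite chain of $*$ cells from $\sigma$. The $*$ children have both digits $\ne3$, so in coordinates of $\sigma$, $S_\sigma=D\times D$; and $S_\sigma$ is the union of the $S_{\sigma'}$, $\sigma'$ the $*$ children of $\sigma$. For a box $\beta$ let $T_\beta$ and $B_\beta$ be the unions of $S_\sigma$ over $\sigma\in w_0$, respectively $\sigma\in w_\omega$. ("Top" and "bottom" of a box refer to its own coordinates.) The following sets are uncountable: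

(8.1) $S_\sigma\cap S_{\sigma'}$ for $*$ cells $\sigma,\sigma'$ of equal size with a common side. It contains the copy of $D$ in that side, as $0,1\in D$.

(8.2) $T_\beta\cap S_\sigma$ and $B_\beta\cap S_{\sigma'}$, if $\sigma,\sigma'$ are $*$ cells of the same size as $\beta$ having a common side with $\beta$ at its top, respectively bottom. Indeed $S_\sigma$ contains the copy of $D$ in that side, and so does the wall of $\beta$, whose cells along the side have relative side length $\frac17$ or $\frac1{49}$. For a gate both apply; for a box in channel row $k$ the first applies, with $\sigma\in w_k$ directly above it.

(8.3) $B_\beta\cap S_\sigma$, if $\beta$ is in channel row $k$ of a box and $\sigma$ is a cell of $w_{k+1}$ of that box directly below $\beta$. The cells of $w_\omega(\beta)$ and $\sigma$ have equal size $s_k/7=s_{k+1}$, so one of them has a common side with $\sigma$ and (8.1) applies.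

Let now $K\subseteq X$ be countable and closed, and $X\setminus K=U\sqcup V$ with $U,V$ open in $X$ (the two *colors*). A $*$ cell $\sigma$ is *mono* if $S_\sigma\setminus K$ (which is nonempty) is contained in $U$ or in $V$; then it has a color. If $\sigma$ is mono, so are its descendants through $*$ cells. A box $\beta$ is *split* if some $x\in T_\beta\setminus K$ and $y\in B_\beta\setminus K$ have different colors. By (8.1), mono cells of equal size with a common side have the same color. By (8.2), if a gate is not split and the two $*$ cells at its attached sides are mono, these have the same color.

(8.4) *If $\beta$ is split, then $K\cap\beta\ne\emptyset$.* Otherwise the connected set $X_\beta$ would be covered by the disjoint open sets $U,V$ and meet both.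

**Lemma 8.1.** If a $*$ cell $\sigma$ is not mono, there are two disjoint split gates contained in $\sigma$.

*Proof.* **Step 1 (the gates in question are disjoint).** Consider the gates of $*$ cells reachable from $\sigma$ through $*$ cells (including $\sigma$). Distinct ones are disjoint. For the same parent this is clear. A gate lies in the interior of its parent, so gates with different parents $\rho,\rho'$ are disjoint if $\rho,\rho'$ are interior-disjoint. They are also disjoint if $\rho'\subsetneq\rho$: then $\rho'$ lies in a $*$ child of $\rho$, and a gate of $\rho$ misses the interior of this child. So it suffices to derive a contradiction from the assumption that at most one of these gates, $g^*$, is split. Let $\mathcal N$ be the set of non-mono $*$ cells reachable from $\sigma$ through $*$ cells. It is a finitely branching tree with root $\sigma$, since mono passes down.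

**Step 2 (no terminal elements).** Let $\rho\in\mathcal N$ have no child in $\mathcal N$. Then all $36$ $*$ children of $\rho$ are mono, and of equal color within each block. At least three of the four gates of $\rho$, which join the four blocks cyclically, are not split. So all $36$ have the same color, and $\rho$ is mono, a contradiction.

**Step 3 (an isolated infinite branch).** So every element of $\mathcal N$ is on an infinite branch. For a branch $(\rho_n)$ let $\{x\}=\bigcap\rho_n$; then $x\in X$. If $x\notin K$, then $x$ has a neighborhood in $X$ of one color, so $\rho_n$ is mono for large $n$, a contradiction. So $x\in K$. At most $4$ branches give the same $x$, because at each level at most $4$ cells contain $x$. Hence the nonempty compact space of branches is countable, and it has an isolated element $(\rho_n)$: for some $n_0$ it is the only branch through $\rho_{n_0}$. Enlarge $n_0$ so that $g^*\not\subseteq\rho_{n_0}$.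

**Step 4 (along this branch all colors agree).** Let $n\ge n_0$. The $*$ children of $\rho_n$ other than $\rho_{n+1}$ are mono, since an element of $\mathcal N$ is on an infinite branch. A $3\times3$ block without one cell is still connected via common sides. No gate of $\rho_n$ is split. The eight $*$ cells attached to the four gates are distinct, so removing $\rho_{n+1}$ affects at most one gate, and the remaining three connect the blocks. So the $35$ cells have a common color $a_n$.

Next, $\rho_{n+1}$ has a common side with another $*$ child $\sigma'$ of $\rho_n$ in its block. Along this side, $\rho_{n+1}$ has six $*$ children; take one, $\sigma''\ne\rho_{n+2}$. It has color $a_{n+1}$, and $\sigma'$ has color $a_n$. The set $S_{\sigma''}\cap S_{\sigma'}$ contains a copy of $\frac{a+D}7$, $a\ne3$, in the side, so it is uncountable. Hence $a_{n+1}=a_n$, and all $a_n$, $n\ge n_0$, are one color.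

**Step 5 (contradiction).** A point of $S_{\rho_{n_0}}\setminus\{x\}$ has an infinite chain of $*$ cells from $\rho_{n_0}$ which leaves the branch, so
$$S_{\rho_{n_0}}\setminus\{x\}\subseteq\bigcup_{n\ge n_0}\bigcup\{S_{\sigma'}:\sigma'\ne\rho_{n+1}\text{ a }*\text{ child of }\rho_n\}.$$
As $x\in K$, all of $S_{\rho_{n_0}}\setminus K$ has one color, so $\rho_{n_0}$ is mono, a contradiction. $\square$

**Proposition 8.2.** If the root is not mono for some $(K,U,V)$, then $z\in\mathrm{Win}$.

*Proof.* **Step 1 (a minimal split gate has uncut walls).** By Lemma 8.1 there are split gates. By (8.4), $K\cap\beta$ is nonempty, countable and compact for each split gate $\beta$, so we can choose a split gate $\beta_0$ with $\operatorname{rk}(K\cap\beta_0)$ minimal. Then *all $*$ cells below $\beta_0$ in the tree are mono.* Otherwise Lemma 8.1 gives disjoint split gates $g_1,g_2\subseteq\beta_0$. By (8.4) and Lemma 3.1 one of $K\cap g_i$ has smaller rank than $K\cap\beta_0$, contradicting minimality.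

**Step 2 (a split box has a channel row of split boxes).** Let $\beta$ be a split box of type $p\notin z$, equal to $\beta_0$ or below it in the tree. *Then there is $k$ such that all boxes in channel row $k$ of $\beta$ are split.* By Step 1 and (8.1), all cells of $w_k$ have one color $a(k)$, and all cells of $w_\omega$ have one color $a(\omega)$. As $\beta$ is split, $a(0)\ne a(\omega)$. The set $E_\beta\cap B_\beta$ is uncountable, as it contains copies of $D$ in the top sides of the cells of $w_\omega$; pick $e$ in it outside $K$. Its color is $a(\omega)$, and a neighborhood of $e$ in $X$ has this color. The strips accumulate on $E_\beta$, so for all large $k$ this neighborhood contains $X\cap\sigma$ for some cell $\sigma\in w_k$; as $S_\sigma\setminus K\ne\emptyset$, we get $a(k)=a(\omega)$ for all large $k$. Let $k$ be largest with $a(k)=a(0)$; then $a(k+1)=a(\omega)\ne a(k)$. For every box $\beta'$ of channel row $k$, by (8.2) the set $T_{\beta'}\setminus K$ contains a point of color $a(k)$, and by (8.3) the set $B_{\beta'}\setminus K$ contains a point of color $a(k+1)$. So $\beta'$ is split.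

**Step 3 (the strategy).** I maintains, at position $p$, a split box $\beta_p$ of type $p$, equal to $\beta_0$ or below it in the tree; $\beta_\emptyset=\beta_0$. If $p\in z$ he has won. Otherwise he plays the $k$ of Step 2 for $\beta_p$. If II answers $0$, let $\beta_{p^\frown(k,0)}$ be the box in column $1$ of channel row $k$ of $\beta_p$. If II answers $1$, let $\beta_{p^\frown(k,1)}$ be that one of the disjoint boxes in columns $8$ and $15$ whose intersection with $K$ has smaller rank. By (8.4) and Lemma 3.1, $\operatorname{rk}(K\cap\beta_p)$ strictly decreases whenever II plays $1$, and it never increases. So II plays $1$ only finitely often, or $z$ is reached. $\square$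

**Proposition 8.3.** If $z\notin\mathrm{Win}$, then $X_z$ is not rational.

*Proof.* Suppose $X=X_z$ is rational. Let $x,y$ be two distinct corners of $[0,1]^2$; they belong to $S_{\mathrm{root}}=D\times D$. Choose a neighborhood $N$ of $x$ in $X$ with $y\notin\overline N$ and $K=\partial N$ countable, and put $U=\operatorname{int}N\ni x$, $V=X\setminus\overline N\ni y$. Then $X\setminus K=U\sqcup V$, and $x,y\in S_{\mathrm{root}}\setminus K$ have different colors. So the root is not mono, and $z\in\mathrm{Win}$ by Proposition 8.2, a contradiction. $\square$

## 9. Completeness, Peano continua, and the C-sets

**Proof of Theorem 2.2.** By Proposition 4.3, $\mathrm{RAT}_n\in\Game\mathbf\Sigma^0_2$. By Propositions 7.4 and 8.3, $z\in\mathrm{Win}\iff X_z\in\mathrm{RAT}_2$, and $z\mapsto X_z$ is continuous by Lemma 6.1. With Lemma 5.2, the map $y\mapsto X_{z_y}$ is a continuous reduction of an arbitrary $\Game\mathbf\Sigma^0_2$ set in a zero-dimensional Polish space to $\mathrm{RAT}_2$. So $\mathrm{RAT}_2$ is hard. For $2<n\le\omega$ compose with the continuous map $\mathcal C(I^2)\to\mathcal C(I^n)$ induced by the embedding $x\mapsto(x,0,0,\dots)$; rationality is a topological property of $C$. $\square$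

**Proof of Theorem 2.3(a).** **Step 1 (a criterion for local connectedness).** It suffices that for each $r\ge1$, $X=X_z$ is a finite union of continua of diameter $\le7\cdot7^{-r}$. For then, given $x\in X$, the union of those of these continua that contain $x$ is a connected set of diameter $\le14\cdot7^{-r}$. It is a neighborhood of $x$, because the others form a closed set missing $x$. So every point has arbitrarily small connected neighborhoods, components of open sets are open, and $X$ is locally connected.

**Step 2 (the coverings).** We show the covering property for every $X_c$, $c$ nonhole, by induction on the side of $c$. If the side is $\le7^{-r}$, $X_c$ itself works. If $c$ is larger and is a $*$ cell or a box of type in $z$, use (6.1): there are finitely many children, and $J_c$ is cut into short segments. Let $c$ be a box of type $p\notin z$ of side $7^{-j}$, $j<r$, and put $k_0=r-j-1\ge0$. The children in $w_\omega$ and in strips $k<k_0$ are finitely many, and are handled by induction. For $0\le i<7^{r-j}$ let $Y_i$ be the union of the $X_{c'}$ over the nonhole children $c'$ in strips $k\ge k_0$ lying over $[i7^{-(r-j)},(i+1)7^{-(r-j)}]$ (local coordinates), together with the part of $E_c$ over this interval.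

$Y_i$ is compact, since the $X_{c'}$ accumulate only on the part of $E_c$ over the interval. For connectedness, note that in each strip $k\ge k_0$ the interval consists of $7^{k+2-(r-j)}\ge7$ full columns starting at a multiple of $7$. So it contains a box of the channel row. As in Lemma 6.1, the $X_\sigma$ for the $*$ cells $\sigma$ of $w_k$ over the interval are connected via corners, and each channel row box over the interval shares corners with cells of $w_k$ and of $w_{k+1}$ over the interval. The part of $E_c$ over the interval is in the closure of the rest. So $Y_i$ is a continuum, of width $7^{-r}$ and height $6\cdot7^{-k_0-1}7^{-j}=6\cdot7^{-r}$, hence of diameter $\le7\cdot7^{-r}$. The finitely many $Y_i$ and the sets obtained by induction cover $X_c$. So all $X_z$ are locally connected plane continua.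

**Step 3 (upper bound for rational Peano continua).** For $r,m\ge1$ let $P_{r,m}$ be the set of $C\in\mathcal C(I^n)$ that are unions of $m$ continua of diameter $\le1/r$. It is the image, under the continuous union map, of the compact set of those $m$-tuples of continua of diameter $\le1/r$ whose union is connected; hence it is closed. And $C$ is locally connected iff $\forall r\,\exists m\ C\in P_{r,m}$. The direction "if" is as in Step 1; for "only if" take closures of the members of a finite cover of $C$ by small connected open sets. Consider the game in which II first either chooses that $R(C)$ is played, or plays some $r$, after which I plays some $m$ and wins iff $C\in P_{r,m}$. Its payoff is $\mathbf\Sigma^0_2$. By Proposition 4.3, I has a winning strategy iff $C$ is rational and locally connected. So the rational Peano continua form a set in $\Game\mathbf\Sigma^0_2$. The reduction $z\mapsto X_z$, composed with the embedding $I^2\to I^n$, has values in Peano continua by Step 2, and shows that this set is complete. $\square$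

**Proof of Theorem 2.3(b).** Proposition 4.3 was proved for compact subsets $C$ of an arbitrary compact metric $Q$, which gives the upper bound in $\mathcal K(Q)$, and hence in $\mathcal C(Q)\subseteq\mathcal K(Q)$. If $Q$ contains a disc, embed $I^2$ in $Q$; the induced map carries the continua $X_z$ continuously into $\mathcal C(Q)\subseteq\mathcal K(Q)$, and both sets are hard. $\square$

**Proof of Theorem 2.3(c).** **Step 1 ($\mathbf\Delta^1_2$).** $\mathrm{RAT}_n$ is $\mathbf\Sigma^1_2$: "there is a strategy for I all of whose plays are in $F_y$". By determinacy of $\mathbf\Sigma^0_2$ games (Wolfe) the complement is also $\mathbf\Sigma^1_2$: "there is a winning strategy for II". So $\mathrm{RAT}_n\in\mathbf\Delta^1_2$. A $\mathbf\Sigma^1_2$-complete set is not $\mathbf\Delta^1_2$, since preimages of a $\mathbf\Delta^1_2$ set are $\mathbf\Delta^1_2$ and there are $\mathbf\Sigma^1_2$ subsets of $\omega^\omega$ which are not $\mathbf\Delta^1_2$.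

**Step 2 (the complement is not in the class).** If the complement of $\mathrm{RAT}_n$ were in $\Game\mathbf\Sigma^0_2$, then by hardness and closure under continuous preimages $\Game\mathbf\Sigma^0_2$ would be closed under complements on $\omega^\omega$. Let $W\subseteq\omega^\omega\times\omega^\omega\times\omega^\omega$ be a $\mathbf\Sigma^0_2$ set universal for $\mathbf\Sigma^0_2$ subsets of $\omega^\omega\times\omega^\omega$. Then $H=\{(a,y):\text{I wins the game with payoff }W_{a,y}\}$ is a $\Game\mathbf\Sigma^0_2$ set universal for $\Game\mathbf\Sigma^0_2$ subsets of $\omega^\omega$. The set $\{a:(a,a)\in H\}$ is in the class as a continuous preimage of $H$. So $\{a:(a,a)\notin H\}$ would be in the class, hence equal to $H_{a_0}$ for some $a_0$, a contradiction at $a_0$.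

**Step 3 (the self-dual part of the class is closed under $\mathcal A$).** Recall that the Suslin operation sends a family $(A_s)_{s\in\omega^{<\omega}}$ to $B=\bigcup_{x\in\omega^\omega}\bigcap_nA_{x|n}$. Let $\mathbf\Delta$ be the class of sets which are in $\Game\mathbf\Sigma^0_2$ together with their complements. It contains the open sets (payoffs that do not depend on the play), and it is closed under complements. Let all $A_s\in\mathbf\Delta$, and $B$ as above.

*$B\in\Game\mathbf\Sigma^0_2$.* I plays $x(0),x(1),\dots$; II may stop at any moment $n$, and then the game for $A_{x|n}$ is played. I wins if II never stops or if I wins that game. The payoff is the union of a closed set and of countably many $\mathbf\Sigma^0_2$ sets, one for each $x|n$ at which II can stop; so it is $\mathbf\Sigma^0_2$. If $y\in B$, I wins by playing a witness $x$ and then a winning strategy for $A_{x|n}$. If I has a winning strategy, the $x$ it produces when II does not stop satisfies $y\in A_{x|n}$ for all $n$: if II stops at $n$, the strategy goes on to win the game for $A_{x|n}$. So $y\in B$.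

*$B^c\in\Game\mathbf\Sigma^0_2$.* Let $H_s(y)$ be $\mathbf\Sigma^0_2$ games which I wins (has a winning strategy) iff $y\notin A_s$. II plays $x(0),x(1),\dots$; I may stop at any moment $n$, and then $H_{x|n}(y)$ is played. I wins iff he stops and wins it, a $\mathbf\Sigma^0_2$ payoff. If $y\in B$, II wins, by playing a witnessing $x$ and then a winning strategy in $H_{x|n}(y)$, which exists by determinacy. If II has a winning strategy, the $x$ produced when I never stops satisfies $y\in A_{x|n}$ for all $n$, since II wins each $H_{x|n}(y)$; so $y\in B$. Thus II has a winning strategy iff $y\in B$, and by determinacy I has one iff $y\notin B$.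

**Step 4 (not a C-set).** The operation $\mathcal A$ includes countable unions (let $A_s$ depend only on $s(0)$ for $|s|\ge1$, with $A_\emptyset$ the whole space) and countable intersections (let $A_s$ depend only on $|s|$). So $\mathbf\Delta$ is a $\sigma$-algebra which contains the open sets and is closed under $\mathcal A$. It therefore contains all C-sets, in particular all $\mathbf\Sigma^1_1$ sets, which are results of $\mathcal A$ on closed sets, and all $\mathbf\Pi^1_1$ sets. By Step 2, $\mathrm{RAT}_n\notin\mathbf\Delta$. So it is not a C-set, and it is neither $\mathbf\Pi^1_1$ nor $\mathbf\Sigma^1_1$. $\square$
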